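\title{A counterexample to the inverse characteristic polynomial conjecture for phase-type distributions}

\begin{abstract}
Let $S$ be a subgenerator of order $n$ with characteristic polynomial $d$. The inverse characteristic polynomial conjecture asserts that $d(0)/d(s)$ is the transform of a phase-type distribution of order $n$. We disprove it by an explicit subgenerator of order $12$. The proof reduces the question to whether $d$ is the characteristic polynomial of a lower Hessenberg matrix with nonnegative off-diagonal entries, and then uses the fact that the cycles of such a matrix are intervals. We also show that the conjecture fails in every order $n\ge 12$ on a set of subgenerators with nonempty interior, that it holds for $n\le 3$, and that $d(0)/d(s)$ is always a phase-type transform of some finite order.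
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A \emph{subgenerator of order $n$} is a nonsingular real $n\times n$ matrix $S$ with nonnegative off-diagonal entries and nonpositive row sums. It describes a continuous-time Markov chain on $n$ transient states and one absorbing state: the chain jumps from $i$ to $j\ne i$ at rate $S_{ij}$, it is killed (absorbed) from $i$ at rate $\kappa_i$, where $\kappa=-S\mathbf 1$ and $\mathbf 1$ is the column vector of ones, and nonsingularity means that absorption is certain. Let $\alpha$ be a nonnegative row vector of length $n$ with $\alpha\mathbf 1\le1$. Start the chain in state $i$ with probability $\alpha_i$, and in the absorbing state with probability $\alpha_0=1-\alpha\mathbf 1$. The law of the absorption time $X$ is the \emph{phase-type distribution} with \emph{representation} $(\alpha,S)$. Its \emph{transform} is the rational function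
\[
E[e^{-sX}]=\alpha_0+\alpha(sI-S)^{-1}\kappa .
\]
A phase-type distribution is \emph{of order $n$} if it has a representation with $n$ transient states. The following conjecture is posed in \cite{problem}.

\begin{quote}
\textbf{Inverse characteristic polynomial conjecture.} \emph{Let $S$ be a subgenerator of order $n$, let $d(s)=\det(sI-S)$, and let $\phi(s)=d(0)/d(s)$. Then $\phi$ is the transform of a phase-type distribution of order $n$.}
\end{quote}

Every distribution represented by $S$ has a transform with denominator $d$, and $\phi$ is the simplest function of that shape: the numerator is the constant that makes $\phi(0)=1$. The representation asked for may use a subgenerator other than $S$, but it cannot have fewer than $n$ states, because a representation with $m$ states has a denominator of degree $m$ and $\phi$ has $n$ poles counted with multiplicity. So the conjecture claims that the smallest conceivable order is attained.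

The simplest cases support it. If the eigenvalues $-\lambda_1,\dots,-\lambda_n$ of $S$ are real (they are then negative, see Section~\ref{sec:facts}), then $\phi(s)=\prod_i\lambda_i/(s+\lambda_i)$ is the transform of a sum of $n$ independent exponential times, which is the absorption time of the chain $1\to2\to\dots\to n\to$ absorbed. Complex eigenvalues arise from cycles. For $0<q<1$ let the chain run $1\to2\to3$ at rate $1$, and from $3$ return to $1$ at rate $q$ or be killed at rate $1-q$. Here $d(s)=(s+1)^3-q$ has two nonreal zeros, and the absorption time from state $1$, a geometric number of rounds, has transform $\sum_{j\ge0}(1-q)q^j(s+1)^{-3(j+1)}=d(0)/d(s)$. One is led to guess that the $n$ states of any chain can be rearranged into such a line with feedback without changing $d$. The guess is wrong. Say that $S$ \emph{violates} the conjecture if $\phi$ is not the transform of a phase-type distribution of order $n$.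

\begin{theorem}\label{thm:A}
Let $P$ be the nonnegative $12\times12$ matrix defined in \eqref{eq:P}. Then $S=P-I$ is a subgenerator of order $12$ that violates the conjecture.
\end{theorem}

\begin{theorem}\label{thm:B}
\leavevmode
\begin{enumerate}
\item[(a)] For every $n\ge12$ the conjecture fails in order $n$. The set of subgenerators of order $n$ that violate it is relatively open in the set of all subgenerators of order $n$ and contains a nonempty open subset of $\mathbb R^{n\times n}$. In particular there are violating $S$ with all off-diagonal entries positive, all killing rates positive, and distinct eigenvalues.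
\item[(b)] For $n\le3$ the conjecture is true.
\item[(c)] For every $n$ and every subgenerator $S$ of order $n$, the function $\phi=d(0)/d(s)$ is the transform of a distribution with density positive on $(0,\infty)$, and this distribution is of phase type of some finite order.
\end{enumerate}
\end{theorem}

By (c), only the claim about the order can fail. The orders $4\le n\le11$ are not settled here.

The argument runs as follows. Section~\ref{sec:reduction} shows that a line with feedback is the only possible form of a representation of order $n$, so that the conjecture becomes a question about characteristic polynomials of Hessenberg matrices; part (b) follows at once. Section~\ref{sec:cycles} expands a characteristic polynomial over families of disjoint cycles and observes that the cycles of a Hessenberg matrix are intervals. Of two disjoint intervals one lies to the left of the other, while disjoint cycles of a general digraph have no such order. Section~\ref{sec:twelve} turns this difference into inequalities between coefficients and builds a matrix that breaks them. Section~\ref{sec:higher} passes from order $n$ to order $n+1$ by adding a very fast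 state. Section~\ref{sec:finite} proves (c); it is the only place where a theorem from the literature on phase-type distributions, the characterization in \cite{characterization}, is used.

\section{Metzler matrices}\label{sec:facts}

A real square matrix is \emph{Metzler} if its off-diagonal entries are nonnegative, that is, if $T+rI\ge0$ entrywise for some real $r$. It is \emph{lower Hessenberg} if $T_{ij}=0$ whenever $j\ge i+2$; in terms of a chain, jumps upward have size one and jumps downward are arbitrary. A matrix or polynomial is \emph{stable} if all its eigenvalues or zeros have negative real part. We use four standard facts.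

\begin{enumerate}
\item[(F1)] \emph{Subgenerators are stable.} By Gershgorin's theorem each eigenvalue of $S$ lies in a disc with center $S_{ii}$ and radius $\sum_{j\ne i}|S_{ij}|$. For a Metzler matrix with nonpositive row sums the radius is at most $-S_{ii}$, so the disc lies in $\{\operatorname{Re}z<0\}\cup\{0\}$, and nonsingularity excludes $0$. Consequently $d(0)=\det(-S)>0$, as a product of positive numbers and of pairs of complex conjugates. If all row sums are negative, the discs avoid $0$, so a Metzler matrix with negative row sums is a subgenerator.
\item[(F2)] \emph{The trace bounds the entries.} In a subgenerator all diagonal entries are nonpositive, and $|S_{ij}|\le|S_{ii}|\le|\operatorname{tr}S|$ for all $i,j$.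
\item[(F3)] \emph{A stable Metzler matrix $T$ has $-T^{-1}\ge0$.} Indeed $e^{tT}=e^{-rt}e^{t(T+rI)}\ge0$ for $t\ge0$, and $-T^{-1}=\int_0^\infty e^{tT}\,dt$ by stability.
\item[(F4)] \emph{Perron--Frobenius.} If $P\ge0$, the spectral radius $\rho(P)$, the largest modulus of an eigenvalue, is itself an eigenvalue of $P$.
\end{enumerate}

Let $\mathcal H_n$ denote the set of characteristic polynomials of $n\times n$ Metzler lower Hessenberg matrices, and let $e_1,\dots,e_n$ be the standard basis of column vectors.

\section{Reduction to Hessenberg matrices, and orders up to three}\label{sec:reduction}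

The function $\phi(s)$ decays like $d(0)s^{-n}$ at infinity. Each state that the chain must pass through before absorption contributes one factor $s^{-1}$ to the decay of the transform, so a chain with only $n$ states can achieve $s^{-n}$ only if every route to absorption visits all states. This forces the Hessenberg shape. Conversely, that shape suffices, even without the condition on row sums, which can be restored by a diagonal similarity.

\begin{lemma}\label{lem:reduction}
Let $d$ be a stable real monic polynomial of degree $n$. Then $d(0)/d(s)$ is the transform of a phase-type distribution of order $n$ if and only if $d\in\mathcal H_n$. In that case $d$ is the characteristic polynomial of a lower Hessenberg subgenerator $T$ with $T_{i,i+1}>0$ for $i<n$ and $T\mathbf 1=-\kappa_ne_n$, $\kappa_n>0$, and $(e_1^\top,T)$ has transform $d(0)/d(s)$.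
\end{lemma}

\begin{proof}
\emph{Necessity.} Let $(\alpha,T)$ be a representation of order $n$ with transform $d(0)/d(s)$, and put $\kappa=-T\mathbf 1\ge0$. Letting $s\to\infty$ gives $\alpha_0=0$. Write $\alpha(sI-T)^{-1}\kappa=N(s)/\det(sI-T)$ with $N$ a polynomial. Then $N(s)d(s)=d(0)\det(sI-T)$. Both $d$ and $\det(sI-T)$ are monic of degree $n$ (this is where the order $n$ is used), so $N$ is the constant $d(0)$ and $d$ is the characteristic polynomial of $T$.

For large $|s|$ we have $d(0)/d(s)=\sum_{k\ge0}\alpha T^k\kappa\,s^{-k-1}$, and the left side is $d(0)s^{-n}+O(s^{-n-1})$. Hence $\alpha T^k\kappa=0$ for $k\le n-2$ and $\alpha T^{n-1}\kappa=d(0)>0$. These sums contain terms of both signs, so we shift: choose $r$ with $P=T+rI\ge0$. Since $P^k=\sum_{j\le k}\binom kj r^{k-j}T^j$,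
\[
\alpha P^k\kappa=0\quad(k\le n-2),\qquad \alpha P^{n-1}\kappa=d(0)>0 .
\]
Call a sequence of states $i_0,\dots,i_k$ a \emph{route with $k$ steps} if $\alpha_{i_0}>0$, $P_{i_{j-1}i_j}>0$ for $1\le j\le k$, and $\kappa_{i_k}>0$. The number $\alpha P^k\kappa$ is a sum of nonnegative terms, and it is positive exactly when a route with $k$ steps exists. So there is a route with $n-1$ steps and none with fewer. If that route repeated a state, deleting the part between the two visits would give a shorter route. Hence its $n$ states are distinct, and after relabeling (which does not change $d$) the route is $1,2,\dots,n$. If $T_{kl}>0$ with $l\ge k+2$, then $1,\dots,k,l,\dots,n$ would be a shorter route. So $T$ is lower Hessenberg and $d\in\mathcal H_n$.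

\emph{Sufficiency.} Let $T$ be Metzler lower Hessenberg with characteristic polynomial $d$. We first make the superdiagonal positive. If $T_{i,i+1}=0$, then $T_{kl}=0$ for all $k\le i<l$, so $T$ is block lower triangular with cuts at these indices $i$. Replace the blocks below the block diagonal by zero and then set $T_{i,i+1}=1$ at each cut. The new matrix is block upper triangular with the same diagonal blocks, so it has the same characteristic polynomial, and it is Metzler lower Hessenberg with positive superdiagonal.

Next we adjust the row sums. Conjugating by $H=\operatorname{diag}(h)$ with $h>0$ produces the row sums $H^{-1}TH\mathbf 1=H^{-1}Th$, so we need a positive vector $h$ with $Th=-e_n$. Put $h=-T^{-1}e_n$, which is nonnegative by (F3). If $h_i=0$ for some $i<n$, row $i$ of $Th=-e_n$ reads $\sum_{j\ne i}T_{ij}h_j=0$, a sum of nonnegative terms, so $T_{i,i+1}h_{i+1}=0$ and $h_{i+1}=0$; iterating, $h_n=0$. But if $h_n=0$, row $n$ reads $\sum_{j<n}T_{nj}h_j=-1$, which is impossible. So $h>0$. The matrix $\hat T=H^{-1}TH$ is Metzler lower Hessenberg with positive superdiagonal and characteristic polynomial $d$, it is nonsingular, and $\hat T\mathbf 1=-h_n^{-1}e_n$.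 So $\hat T$ is a subgenerator of the stated form.

The transform of $(e_1^\top,\hat T)$ is $h_n^{-1}$ times the $(1,n)$ entry of $(sI-\hat T)^{-1}$. That entry is $(-1)^{n+1}M/d(s)$, where $M$ is the minor of $sI-\hat T$ with row $n$ and column $1$ deleted. The remaining matrix is lower triangular with diagonal entries $-\hat T_{i,i+1}$, so $M$ does not depend on $s$. Thus the transform is a constant divided by $d(s)$. Its value at $s=0$ is $e_1^\top(-\hat T)^{-1}(-\hat T\mathbf 1)=1$, so it equals $d(0)/d(s)$.
\end{proof}

By (F1) and Lemma~\ref{lem:reduction}, a subgenerator $S$ of order $n$ violates the conjecture if and only if its characteristic polynomial is not in $\mathcal H_n$. This settles the small orders.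

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
For $n\le2$ every matrix is lower Hessenberg, so $S$ itself shows $d\in\mathcal H_n$. Let $n=3$, write $S_{ii}=-t_i$, and label the states so that $t_3=\min_it_i$. Put $u_{ij}=S_{ij}S_{ji}\ge0$, $U=u_{12}+u_{13}+u_{23}$ and $w=S_{12}S_{23}S_{31}+S_{13}S_{32}S_{21}\ge0$. Expanding the determinant over the six permutations, with $k$ denoting the index different from $i$ and $j$,
\[
d(s)=\prod_i(s+t_i)-\sum_{i<j}u_{ij}(s+t_k)-w=\prod_i(s+t_i)-U(s+t_3)-w',
\]
where $w'=w+\sum_{i<j}u_{ij}(t_k-t_3)$. The choice of $t_3$ gives $w'\ge0$. The first formula, applied to the Metzler lower Hessenberg matrix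
\[
\begin{pmatrix}-t_1&1&0\\ U&-t_2&1\\ w'&0&-t_3\end{pmatrix},
\]
for which $u_{12}=U$, $u_{13}=u_{23}=0$ and $w=w'$, shows that its characteristic polynomial is $d$.
\end{proof}

In words, all two-state exchanges are moved to the pair $\{1,2\}$, and the error, which has the favorable sign, is absorbed into the three-state cycle.

\section{Cycles and intervals}\label{sec:cycles}

To decide whether a polynomial lies in $\mathcal H_n$ we need to see what the Hessenberg shape does to its coefficients. The digraph of an $n\times n$ matrix $Q$ has vertices $1,\dots,n$ and an arc $i\to j$ whenever $Q_{ij}\ne0$, loops included. A \emph{cycle} $\gamma$ is a closed walk through $|\gamma|\ge1$ distinct vertices, and its \emph{weight} $w(\gamma)$ is the product of the entries of $Q$ along it. Then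
\begin{equation}\label{eq:cycles}
\det(I-\zeta Q)=\sum_{\{\gamma_1,\dots,\gamma_r\}}\ \prod_{i=1}^r\bigl(-w(\gamma_i)\zeta^{|\gamma_i|}\bigr),
\end{equation}
where the sum runs over all sets of pairwise vertex-disjoint cycles, and the empty set contributes $1$. This is the permutation expansion of the determinant: a cycle of length $l\ge2$ of a permutation has sign $(-1)^{l-1}$ and collects $l$ entries $-\zeta Q_{ij}$, which gives $-w\zeta^l$, and a fixed point $i$ contributes $1-\zeta Q_{ii}$, whose second term corresponds to the loop at $i$. The polynomial $\det(I-\zeta Q)=\zeta^n\det(\zeta^{-1}I-Q)$ is the characteristic polynomial of $Q$ with its coefficients reversed.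

\begin{lemma}\label{lem:intervals}
If $Q$ is lower Hessenberg, every cycle of its digraph has the form $p\to p+1\to\dots\to q\to p$ with $p\le q$.
\end{lemma}

\begin{proof}
Let $p$ and $q$ be the least and greatest vertices of the cycle, and follow it from $p$ to $q$. Fix $k$ with $p<k\le q$ and consider the first step that arrives at a vertex $\ge k$. It starts below $k$ and goes up by at most one, so it is the arc $k-1\to k$. Thus the cycle contains the path $p\to p+1\to\dots\to q$. This path already covers all vertices of the cycle, so the remaining arc is $q\to p$.
\end{proof}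

For lower Hessenberg $Q$ and an interval $I=[p,q]=\{p,\dots,q\}\subseteq\{1,\dots,n\}$ put $w_I=Q_{p,p+1}\cdots Q_{q-1,q}Q_{qp}$. Then \eqref{eq:cycles} is a sum over sets of pairwise disjoint intervals. Let $W_m$ be the total weight of the intervals of length $m$, and let $D_{ml}$ be the sum of $w_Iw_J$ over unordered pairs $\{I,J\}$ of disjoint intervals of lengths $m$ and $l$.

For a nonnegative matrix, single cycles enter \eqref{eq:cycles} with a minus sign and disjoint pairs with a plus sign. The minus signs are easy to reproduce.

\begin{remark}\label{rem:nodisjoint}
Suppose $P=S+rI\ge0$ has no two disjoint cycles. Then $\det(I-\zeta P)=1-\sum_mc_m\zeta^m$ with $c_m\ge0$. Let $Q$ have ones on the superdiagonal, first column $(c_1,\dots,c_n)^\top$, and zeros elsewhere. Its intervals of nonzero weight are among the $[1,m]$, with weight $c_m$, and all contain $1$, so $\det(I-\zeta Q)=\det(I-\zeta P)$, and $Q-rI$ shows that $d\in\mathcal H_n$.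
\end{remark}

An obstruction must therefore come from positive coefficients, which force $Q$ to have disjoint intervals of large weight. The mechanism is visible in order $4$.

\begin{example}\label{ex:four}
Let $Q\ge0$ be $4\times4$ lower Hessenberg with $\det(I-\zeta Q)=1-a_2\zeta^2-a_3\zeta^3+b_4\zeta^4$. The coefficient of $\zeta$ gives $W_1=0$, so all loops have weight zero. Then $W_2=a_2$ and $b_4=D_{22}-W_4\le D_{22}$. The only disjoint pair is $[1,2]$, $[3,4]$, one interval on the left and one on the right. If $L$ is the weight of the left one, then $b_4\le L(a_2-L)\le a_2^2/4$.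

This necessary condition yields no counterexample. For an arbitrary $4\times4$ matrix $P\ge0$ with zero diagonal, let $u_{ij}=P_{ij}P_{ji}$, so $a_2=\sum_{i<j}u_{ij}$. Then
\[
b_4\le u_{12}u_{34}+u_{13}u_{24}+u_{14}u_{23}\le(u_{12}+u_{13}+u_{14})(u_{34}+u_{24}+u_{23})\le a_2^2/4 .
\]
The reason is that the cycles of length $2$ of $P$ also split into two classes, those through vertex $1$ and the others, with every disjoint pair containing one cycle from each class.
\end{example}

The example suggests the plan. Consider the \emph{disjointness graph} whose vertices are the cycles and whose edges are the disjoint pairs. For intervals on a line too short to hold three of them, this graph is bipartite, with classes left and right. We look for a nonnegative matrix whose disjointness graph is an odd cycle. A triangle would consist of three disjoint cycles, and then the line has room for three intervals of the same lengths, so we take a $5$-cycle. One difficulty remains: the characteristic polynomial records only total weights by length, and a Hessenberg matrix may distribute the weight of one length among left and right intervals as it likes. We therefore give different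 lengths to adjacent vertices of the $5$-cycle, which takes three lengths, and prove an inequality that holds for every such distribution.

\section{The counterexample of order twelve}\label{sec:twelve}

\subsection{An obstruction}

The three lengths are $4,5,6$, and pairs of different lengths appear in the coefficients of $\zeta^9,\zeta^{10},\zeta^{11}$.

\begin{proposition}\label{prop:obstruction}
Let $Q$ be a $12\times12$ Metzler lower Hessenberg matrix. Suppose that in $\det(I-\zeta Q)$ the coefficients of $\zeta,\zeta^2,\zeta^3,\zeta^7$ vanish and those of $\zeta^4,\zeta^5,\zeta^6$ are $-a_4,-a_5,-a_6$ with $a_4,a_5,a_6>0$. Let $b_9,b_{10},b_{11}$ be the coefficients of $\zeta^9,\zeta^{10},\zeta^{11}$. Then at least one of the inequalities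
\begin{equation}\label{eq:three}
b_9>\frac{a_4a_5}2,\qquad b_{10}>\frac{a_4a_6}2+\frac{a_5^2}2,\qquad b_{11}>\frac{a_5a_6}2
\end{equation}
is false.
\end{proposition}

\begin{proof}
\emph{Step 1: $Q\ge0$.} The diagonal of a Metzler matrix has no prescribed sign, and without nonnegative weights nothing can be read from \eqref{eq:cycles}. Let $\nu_1,\dots,\nu_{12}$ be the eigenvalues of $Q$, so that $\det(I-\zeta Q)=\prod_i(1-\nu_i\zeta)$. The coefficients of $\zeta$ and $\zeta^2$ give $\sum_i\nu_i=0$ and $\sum_{i<j}\nu_i\nu_j=0$, hence $\sum_i\nu_i^2=0$. Therefore
\[
0=\operatorname{tr}Q^2=\sum_iQ_{ii}^2+2\sum_{i<j}Q_{ij}Q_{ji}.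
\]
All terms are nonnegative, so all vanish. Thus $Q$ has zero diagonal, $Q\ge0$, all $w_I\ge0$, and $W_1=W_2=0$. Since weights are nonnegative, $W_m=0$ means that every interval of length $m$ has weight zero.

\emph{Step 2: coefficients.} Two or more disjoint intervals of total length $3$ include one of length $1$, so the coefficient of $\zeta^3$ is $-W_3$ and $W_3=0$. Intervals of nonzero weight thus have length at least $4$. Pairs of them contribute only from $\zeta^8$ on and triples only to $\zeta^{12}$. The coefficients of $\zeta^4,\dots,\zeta^7$ give
\[
W_4=a_4,\qquad W_5=a_5,\qquad W_6=a_6,\qquad W_7=0 .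
\]
The ways to write $9,10,11$ as a sum of two lengths $\ge4$ are $4+5$; $4+6$ and $5+5$; $4+7$ and $5+6$. Since $W_7=0$ we have $D_{47}=0$; this is the role of the hypothesis on $\zeta^7$. Hence
\[
b_9=D_{45}-W_9,\qquad b_{10}=D_{46}+D_{55}-W_{10},\qquad b_{11}=D_{56}-W_{11}.
\]
Assume that all three inequalities \eqref{eq:three} hold. Since $W_m\ge0$ and $2D_{55}\le W_5^2=a_5^2$, we obtain
\begin{equation}\label{eq:half}
D_{ml}>\tfrac12W_mW_l\qquad\text{for all distinct }m,l\in\{4,5,6\}.
\end{equation}

\emph{Step 3: left and right.} Call an interval of length $4$, $5$ or $6$ \emph{left} if its largest element is at most $8$, and \emph{right} otherwise. Let $I,J$ be disjoint intervals of different lengths in $\{4,5,6\}$, with $I$ before $J$. Then $\max I\le12-|J|\le8$ and $\max J\ge|I|+|J|\ge9$. So exactly one of $I,J$ is left. Let $L_m$ be the total weight of the left intervals of length $m$, and write $L_m=W_m(1+\delta_m)/2$, so that $W_m-L_m=W_m(1-\delta_m)/2$. The number $\delta_m\in[-1,1]$ measures how far the weight of length $m$ leans to the left. For distinct $m,l\in\{4,5,6\}$,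
\[
D_{ml}\le L_m(W_l-L_l)+(W_m-L_m)L_l=W_mW_l\,\frac{1-\delta_m\delta_l}2 ,
\]
because $(1+\delta_m)(1-\delta_l)+(1-\delta_m)(1+\delta_l)=2-2\delta_m\delta_l$.

\emph{Step 4: signs.} By \eqref{eq:half}, $\delta_4\delta_5<0$, $\delta_4\delta_6<0$ and $\delta_5\delta_6<0$. Multiplying gives $(\delta_4\delta_5\delta_6)^2<0$, a contradiction.
\end{proof}

In short, more than half of the product weight of two lengths can be disjoint only if the two lengths lean to opposite sides, and three lengths cannot lean to pairwise opposite sides.

\subsection{The matrix}

The five edges of a pentagon, with two edges joined when they share no vertex, form a $5$-cycle. So take five blocks $\sigma_1,\dots,\sigma_5$ arranged in a pentagon. Each block is a directed path that is entered only at its first state and left only from its last state, toward the two neighboring blocks. Each edge $\sigma_i\sigma_{i+1}$ (indices modulo $5$) then carries a cycle of length $|\sigma_i|+|\sigma_{i+1}|$. The disjointness graph is the $5$-cycle $\sigma_1\sigma_2,\ \sigma_3\sigma_4,\ \sigma_5\sigma_1,\ \sigma_2\sigma_3,\ \sigma_4\sigma_5$, and we prescribe the lengths $6,4,5,4,5$ in this order.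 Each block is counted twice, so the number of states is $24/2=12$, and solving gives the block sizes $3,3,1,3,2$. (The same pattern with lengths $m+2,m,m+1,m,m+1$ gives $|\sigma_3|=m/2-1$, so $m=4$ is the smallest value for which the pattern exists.)

Call the cycles, and also their weights, $Z,X_1,Y_2,X_2,Y_1$ in the order above, so the $X_i$ have length $4$, the $Y_i$ length $5$, and $Z$ length $6$. By \eqref{eq:cycles}, $a_4=X_1+X_2$, $a_5=Y_1+Y_2$, $a_6=Z$, and with $x=X_1/a_4$, $y=Y_1/a_5$,
\[
b_9=a_4a_5-X_1Y_1=(1-xy)a_4a_5,\qquad b_{10}=ZX_1=x\,a_4a_6,\qquad b_{11}=ZY_1=y\,a_5a_6 .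
\]
To satisfy \eqref{eq:three} we need $x,y>\frac12$ and $xy<\frac12$, with $a_5$ small enough. We take $x=y=\frac23$. Explicitly, $P$ has the following entries, where $i\to j$ stands for $P_{ij}$, and all other entries are zero (Figure~\ref{fig:pentagon}):
\begin{equation}\label{eq:P}
\begin{array}{llll}
\multicolumn{4}{l}{1\to2,\ 2\to3,\ 4\to5,\ 5\to6,\ 8\to9,\ 9\to10,\ 11\to12:\ 1;}\\[3pt]
3\to4:\ \tfrac12, & 3\to11:\ \tfrac18; & 6\to7:\ \tfrac12, & 6\to1:\ \tfrac12;\\[3pt]
7\to8:\ \tfrac12, & 7\to4:\ \tfrac14; & 10\to11:\ \tfrac14, & 10\to7:\ \tfrac12;\\[3pt]
12\to1:\ \tfrac14, & 12\to8:\ \tfrac14. & &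
\end{array}
\end{equation}
The blocks are $\sigma_1=\{1,2,3\}$, $\sigma_2=\{4,5,6\}$, $\sigma_3=\{7\}$, $\sigma_4=\{8,9,10\}$, $\sigma_5=\{11,12\}$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node[draw,rounded corners] (a) at (90:2.5) {$1\to2\to3$};
\node[draw,rounded corners] (b) at (18:2.7) {$4\to5\to6$};
\node[draw,rounded corners] (c) at (-54:2.6) {$7$};
\node[draw,rounded corners] (d) at (-126:2.6) {$8\to9\to10$};
\node[draw,rounded corners] (e) at (162:2.7) {$11\to12$};
\draw[->] (a) to[bend left=14] node[auto] {$\frac12$} (b);
\draw[->] (b) to[bend left=14] node[auto] {$\frac12$} (a);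
\draw[->] (b) to[bend left=14] node[auto] {$\frac12$} (c);
\draw[->] (c) to[bend left=14] node[auto] {$\frac14$} (b);
\draw[->] (c) to[bend left=14] node[auto] {$\frac12$} (d);
\draw[->] (d) to[bend left=14] node[auto] {$\frac12$} (c);
\draw[->] (d) to[bend left=14] node[auto] {$\frac14$} (e);
\draw[->] (e) to[bend left=14] node[auto] {$\frac14$} (d);
\draw[->] (e) to[bend left=14] node[auto] {$\frac14$} (a);
\draw[->] (a) to[bend left=14] node[auto] {$\frac18$} (e);
\begin{scope}[xshift=6.3cm]
\node (z) at (90:1.6) {$Z\,(6)$};
\node (x1) at (18:1.6) {$X_1\,(4)$};
\node (y2) at (-54:1.6) {$Y_2\,(5)$};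
\node (x2) at (-126:1.6) {$X_2\,(4)$};
\node (y1) at (162:1.6) {$Y_1\,(5)$};
\draw (z)--(x1)--(y2)--(x2)--(y1)--(z);
\end{scope}
\end{tikzpicture}
\caption{Left: the digraph of the $12\times12$ matrix $P$. Arcs inside a box have weight $1$; an arc between boxes goes from the last state of one box to the first state of the other. Right: the five cycles that pass through two neighboring boxes, with their lengths; two cycles are joined when they share no state.}
\label{fig:pentagon}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We first compute $F(\zeta)=\det(I-\zeta P)$. A cycle of $P$ that meets a block runs through all of it, so the cycles of $P$ correspond to the cycles of the pentagon with arcs in both directions. Such a cycle either has two vertices, or it never reverses direction and goes once around. The two cycles that go around have length $12$ and weights $\frac12\cdot\frac12\cdot\frac12\cdot\frac14\cdot\frac14=\frac1{128}$ (through $\sigma_1,\sigma_2,\dots,\sigma_5$) and $\frac18\cdot\frac14\cdot\frac12\cdot\frac14\cdot\frac12=\frac1{512}$ (through $\sigma_1,\sigma_5,\dots,\sigma_2$), with sum $\frac5{512}$. The other five cycles are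 the following.
\begin{center}
\renewcommand{\arraystretch}{1.4}
\begin{tabular}{c|ccccc}
cycle & $Z$ & $X_2$ & $X_1$ & $Y_1$ & $Y_2$\\ \hline
blocks & $\sigma_1\sigma_2$ & $\sigma_2\sigma_3$ & $\sigma_3\sigma_4$ & $\sigma_4\sigma_5$ & $\sigma_5\sigma_1$\\
length & $6$ & $4$ & $4$ & $5$ & $5$\\
weight & $\frac12\cdot\frac12=\frac14$ & $\frac12\cdot\frac14=\frac18$ & $\frac12\cdot\frac12=\frac14$ & $\frac14\cdot\frac14=\frac1{16}$ & $\frac14\cdot\frac18=\frac1{32}$
\end{tabular}
\end{center}
The disjoint pairs are $ZX_1$, $ZY_1$, $X_1Y_2$, $X_2Y_1$, $X_2Y_2$. Three disjoint cycles would need six blocks. By \eqref{eq:cycles},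
\[
F(\zeta)=1-a_4\zeta^4-a_5\zeta^5-a_6\zeta^6+b_9\zeta^9+b_{10}\zeta^{10}+b_{11}\zeta^{11}-\tfrac5{512}\zeta^{12},
\]
with $a_4=\frac38$, $a_5=\frac3{32}$, $a_6=\frac14$ and
\[
b_9=X_1Y_2+X_2Y_1+X_2Y_2=\tfrac1{128}+\tfrac1{128}+\tfrac1{256}=\tfrac5{256},\qquad b_{10}=\tfrac1{16},\qquad b_{11}=\tfrac1{64}.
\]

The matrix $S=P-I$ is Metzler. The row sums of $P$ are $\frac58,\frac34,\frac34,\frac12$ in rows $3,7,10,12$ and $1$ in the other rows, so the row sums of $S$ are nonpositive. Also
\[
\det(-S)=F(1)=\frac{512-192-48-128+10+32+8-5}{512}=\frac{189}{512}\ne0 .
\]
So $S$ is a subgenerator, with $d(s)=\det((s+1)I-P)=(s+1)^{12}F\bigl(1/(s+1)\bigr)$.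

Suppose $S$ does not violate the conjecture. By Lemma~\ref{lem:reduction}, $d$ is the characteristic polynomial of a Metzler lower Hessenberg matrix $T$. Then $Q=T+I$ is Metzler lower Hessenberg with the same characteristic polynomial as $P=S+I$, so $\det(I-\zeta Q)=F(\zeta)$ and the hypotheses of Proposition~\ref{prop:obstruction} hold. But all three inequalities \eqref{eq:three} are true:
\[
\frac{10}{512}>\frac{9}{512},\qquad \frac{128}{2048}>\frac{96}{2048}+\frac{9}{2048},\qquad \frac{4}{256}>\frac{3}{256}.
\]
This contradicts the proposition.
\end{proof}

\section{All orders from twelve on}\label{sec:higher}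

The division into left and right in Proposition~\ref{prop:obstruction} uses $12<4+5+4$: in $\{1,\dots,13\}$ the interval $[5,9]$ lies to the right of $[1,4]$ and to the left of $[10,13]$. To reach higher orders we instead add to a violating chain one state with a very large rate $\mu$, which multiplies $\phi$ by $\mu/(s+\mu)$, a factor close to $1$. The next lemma shows that the extra state gives no extra freedom in the limit $\mu\to\infty$.

\begin{lemma}\label{lem:fast}
Let $d$ be a stable real monic polynomial of degree $n$. If $(s+\mu_k)d(s)\in\mathcal H_{n+1}$ for some sequence $\mu_k\to\infty$, then $d\in\mathcal H_n$.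
\end{lemma}

The difficulty is that the Hessenberg matrices $T_k$ of order $n+1$ have trace of size $\mu_k$, so they do not converge, and we do not know where their large entries are. Two rescalings do converge along a subsequence: $T_k/\mu_k$, which retains only the fast rates, and $-T_k^{-1}$, whose $(i,j)$ entry is the mean time spent in $j$ when starting from $i$. Two kinds of limit occur already for $n=1$.

\begin{example}\label{ex:fast}
Let $d(s)=s+\lambda$, fix $0<p<1$, put $b=(1-p)\mu+\lambda-\lambda/p$, which is positive for large $\mu$, and consider
\[
T=\begin{pmatrix}-\lambda&\lambda\\0&-\mu\end{pmatrix},\qquad T'=\begin{pmatrix}-p\mu&p\mu\\ b&-b-\lambda/p\end{pmatrix}.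
\]
Both have trace $-(\lambda+\mu)$ and determinant $\lambda\mu$, hence characteristic polynomial $(s+\mu)(s+\lambda)$. As $\mu\to\infty$,
\[
-T^{-1}=\begin{pmatrix}1/\lambda&1/\mu\\0&1/\mu\end{pmatrix}\to\begin{pmatrix}1/\lambda&0\\0&0\end{pmatrix},\qquad
-T'^{-1}=\frac1{\lambda\mu}\begin{pmatrix}b+\lambda/p&p\mu\\ b&p\mu\end{pmatrix}\to\frac1\lambda\begin{pmatrix}1-p&p\\1-p&p\end{pmatrix}.
\]
In the first chain one state is left instantly, and its column vanishes in the limit. In the second, two states exchange so fast that they merge: their rows become equal and their columns proportional. The proof shows that these are the only cases for any $n$.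
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:fast}]
Let $-\lambda_1,\dots,-\lambda_n$ be the zeros of $d$, and assume $\mu_k\ge1$. By Lemma~\ref{lem:reduction} there are lower Hessenberg subgenerators $T_k$ of order $n+1$ with characteristic polynomial $(s+\mu_k)d(s)$, positive superdiagonal, and killing only from state $n+1$, such that $(e_1^\top,T_k)$ has transform $\phi_k(s)=d(0)\mu_k/\bigl(d(s)(s+\mu_k)\bigr)$. All diagonal entries of $T_k$ are negative, since each row contains a positive superdiagonal entry or has a positive killing rate. Let $G_k=-T_k^{-1}\ge0$.

\emph{Step 1: bounds.} By (F2), the entries of $T_k$ are bounded by $|\operatorname{tr}T_k|=\mu_k+\sum_i\lambda_i$, so $T_k/\mu_k$ is bounded. To bound $G_k$, fix $k$, drop it from the notation, and let $m=G\mathbf 1$ be the vector of mean absorption times. We claim $m_1>m_2>\dots>m_{n+1}$, as one expects because the chain must pass through $i+1$ on its way from $i$. For $i\le n$ row $i$ of $T$ has sum zero, so row $i$ of $Tm=-\mathbf 1$ reads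
\[
T_{i,i+1}(m_{i+1}-m_i)=-1-\sum_{j<i}T_{ij}(m_j-m_i),
\]
and the right side is negative by induction on $i$. Differentiating the transform $e_1^\top(sI-T)^{-1}(-T\mathbf 1)$ at $s=0$ gives $e_1^\top T^{-1}\mathbf 1=-m_1$, and the logarithmic derivative of $\phi_k$ then gives $m_1=d'(0)/d(0)+1/\mu_k$. Since $G_k\ge0$, each entry is at most its row sum, so $G_k$ is bounded. Pass to a subsequence with $G_k\to G$ and $T_k/\mu_k\to Y$. Then:
\begin{itemize}
\item $Y$ is Metzler, has nonpositive row sums, and $\operatorname{tr}Y=-1$, so $Y\ne0$;
\item $G_k$ has eigenvalues $1/\mu_k,1/\lambda_1,\dots,1/\lambda_n$, so $G$ has characteristic polynomial $z\prod_i(z-1/\lambda_i)$; thus $0$ is a simple eigenvalue and $\dim\ker G=1$;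
\item $GY=YG=\lim(-I/\mu_k)=0$.
\end{itemize}

\emph{Step 2: at most two fast states.} The columns of $Y$ lie in $\ker G$, so $Y=xy^\top$ with $x,y\ne0$ and $Gx=0$; from $YG=0$ we get $y^\top G=0$. Suppose $x_i\ne0$. Row $i$ of $Y$ is nonzero, has nonnegative off-diagonal entries and nonpositive sum, so its diagonal entry satisfies $x_iy_i<0$. Suppose $x_i,x_j\ne0$ with $i\ne j$. Then $y_j\ne0$, so $Y_{ij}=x_iy_j>0$, and together with $x_jy_j<0$ this shows that $x_i$ and $x_j$ have opposite signs. Three numbers cannot have pairwise opposite signs, so $x$ has one or two nonzero entries.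

\emph{Step 3: removing a state.} In each case we choose a state $c$, let $R$ be the set of the other $n$ states, and find a diagonal matrix $D$ with positive diagonal such that
\begin{equation}\label{eq:factor}
\det(zI-G)=z\det(zI-G_{RR}D),
\end{equation}
where $G_{RR}$ is the submatrix with rows and columns in $R$.

\emph{Case 1: the only nonzero entry of $x$ is $x_c$.} Then $Gx=0$ says that column $c$ of $G$ is zero. Expanding along this column gives \eqref{eq:factor} with $D=I$.

\emph{Case 2: the nonzero entries are $x_i$ and $x_c$, of opposite signs.} For $l\notin\{i,c\}$, the inequalities $x_iy_l\ge0$ and $x_cy_l\ge0$ give $y_l=0$. The row sums $x_i(y_i+y_c)\le0$ and $x_c(y_i+y_c)\le0$ then give $y_c=-y_i\ne0$. So $y^\top G=0$ says that rows $i$ and $c$ of $G$ are equal, and $Gx=0$ says that column $c$ is $\theta$ times column $i$, with $\theta=-x_i/x_c>0$. The subspace $V=\{v:v_c=v_i\}$ has dimension $n$ and contains the range of $G$. Hence $V$ is invariant, $G$ induces zero on the one-dimensional quotient, and $\det(zI-G)=z\det(zI-G|_V)$. Use the coordinates $v_R$ on $V$. For $v\in V$,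
\[
(Gv)_R=G_{RR}v_R+G_{Rc}v_c=G_{RR}v_R+\theta\,G_{Ri}v_i=G_{RR}Dv_R,
\]
where $D_{ii}=1+\theta$ and the other diagonal entries of $D$ are $1$. This is \eqref{eq:factor}.

In both cases $G_{RR}D$ has characteristic polynomial $\prod_i(z-1/\lambda_i)$. In particular $G_{RR}$ is nonsingular, and $-(G_{RR}D)^{-1}$ has characteristic polynomial $d$.

\emph{Step 4: the Hessenberg shape survives.} The shape is a property of $T_k$, not of $G_k$, and the link is the Schur complement formula: if $T$ is nonsingular and $T_{cc}\ne0$, then $(T^{-1})_{RR}$ is nonsingular with inverse $T_{RR}-T_{Rc}T_{cc}^{-1}T_{cR}$. Since $(T_k)_{cc}<0$,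
\[
N_k:=-\bigl((G_k)_{RR}\bigr)^{-1}=(T_k)_{RR}+\frac{(T_k)_{Rc}(T_k)_{cR}}{|(T_k)_{cc}|},
\]
the rates of the chain observed only while it is in $R$. The vectors $(T_k)_{Rc}$ and $(T_k)_{cR}$ are nonnegative, so $N_k$ is Metzler. It is lower Hessenberg in the order that $R$ inherits, that is, $(N_k)_{lm}\ne0$ with $m>l$ forces $m$ to be the successor of $l$ in $R$. For the first term, $(T_k)_{lm}\ne0$ and $m>l$ give $m=l+1$, which lies in $R$ and is the successor. For the second term, $(T_k)_{lc}(T_k)_{cm}\ne0$ gives $c\le l+1$ and $m\le c+1$. If $c<l$ then $m\le l$. Otherwise $c=l+1$, so $m\le l+2$ and $m\ne l+1$; then $m>l$ means $m=l+2$, the successor of $l$ in $R$.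

Because $G_{RR}$ is nonsingular, $N_k\to N=-G_{RR}^{-1}$, and $N$ is Metzler lower Hessenberg. Scaling rows by positive numbers preserves both properties, so $D^{-1}N=-(G_{RR}D)^{-1}$ is Metzler lower Hessenberg with characteristic polynomial $d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
\emph{Failure for $n\ge12$.} Let $S$ of order $n$ violate the conjecture, so $d\notin\mathcal H_n$. By Lemma~\ref{lem:fast}, $(s+\mu)d(s)\notin\mathcal H_{n+1}$ for all sufficiently large $\mu$. This polynomial is the characteristic polynomial of the block diagonal subgenerator $S\oplus(-\mu)$ of order $n+1$, which therefore violates the conjecture. Induction from Theorem~\ref{thm:A} covers all $n\ge12$.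

\emph{Relative openness.} Let $\mathcal S$ be the set of subgenerators of order $n$ and $\mathcal V\subseteq\mathcal S$ the violating set. Let $S_k\to S$ with $S_k\in\mathcal S\setminus\mathcal V$ and $S\in\mathcal S$. Metzler Hessenberg matrices with a given characteristic polynomial need not be bounded, since diagonal similarities rescale entries freely, so we use the normal form of Lemma~\ref{lem:reduction}: there are lower Hessenberg subgenerators $T_k$ with the characteristic polynomial of $S_k$. By (F2) their entries are bounded by $|\operatorname{tr}T_k|=|\operatorname{tr}S_k|$, a convergent sequence. A limit point of $(T_k)$ is Metzler lower Hessenberg with the characteristic polynomial of $S$, so $S\notin\mathcal V$. Thus $\mathcal S\setminus\mathcal V$ is relatively closed.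

\emph{Interior.} Let $\mathcal U$ be the set of matrices with all off-diagonal entries positive and all row sums negative. It is open in $\mathbb R^{n\times n}$, and $\mathcal U\subseteq\mathcal S$ by (F1). It is dense in $\mathcal S$: with $J$ the all-ones matrix and $\varepsilon>0$, adding $\varepsilon(J-2nI)$ to $S$ raises the off-diagonal entries by $\varepsilon$ and lowers the row sums by $n\varepsilon$. For $n\ge12$ the set $\mathcal V$ is nonempty and relatively open, so $\mathcal V\cap\mathcal U$ is nonempty, and it is relatively open in the open set $\mathcal U$, hence open in $\mathbb R^{n\times n}$. The discriminant of the characteristic polynomial is a polynomial in the entries that is nonzero at a diagonal matrix with distinct entries, so it does not vanish identically on $\mathcal V\cap\mathcal U$. A point where it is nonzero is a violating subgenerator with positive off-diagonal entries, positive killing rates and distinct eigenvalues.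
\end{proof}

\section{A representation of some finite order}\label{sec:finite}

We use O'Cinneide's characterization theorem \cite{characterization}: \emph{a probability measure on $[0,\infty)$ with rational Laplace--Stieltjes transform, other than the point mass at $0$, is phase-type (of some finite order) if and only if it has a continuous positive density on $(0,\infty)$ and its transform has a unique pole of maximal real part.} It remains to check the two conditions for $\phi$. Positivity is not visible from partial fractions when $S$ has complex eigenvalues, but it is visible in the expansion of $1/d$ in powers of $1/(s+r)$, which writes $\phi$ as a mixture of gamma (Erlang) transforms with a common rate $r$.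

\begin{proof}[Proof of Theorem~\ref{thm:B}(c)]
Choose $r$ with $P=S+rI\ge0$ and put $\rho=\rho(P)$. By (F4), $\rho-r$ is an eigenvalue of $S$, so $\rho<r$ by (F1). Let $\nu_1,\dots,\nu_n$ be the eigenvalues of $P$. For $|y|>\rho$ we have $(1-\nu_i/y)^{-1}=\exp\bigl(\sum_{m\ge1}\nu_i^my^{-m}/m\bigr)$. Multiplying over $i$ and using $\sum_i\nu_i^m=\operatorname{tr}P^m$,
\[
\frac1{\det(yI-P)}=y^{-n}\exp\Bigl(\sum_{m\ge1}\frac{\operatorname{tr}P^m}{m}\,y^{-m}\Bigr)=\sum_{j\ge0}h_j\,y^{-n-j}.
\]
Here $h_0=1$, and $h_j\ge0$ because $\operatorname{tr}P^m\ge0$. Define
\[
f(t)=d(0)\,e^{-rt}\sum_{j\ge0}h_j\,\frac{t^{n+j-1}}{(n+j-1)!},\qquad t>0 .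
\]
Convergence of the series at $y=r$ gives $h_j\le Cr^j$ for some constant $C$, so the power series in $t$ converges everywhere and $f$ is continuous. The term $j=0$ and $d(0)>0$ give $f>0$ on $(0,\infty)$. For real $s\ge0$ we have $\int_0^\infty e^{-(s+r)t}t^{l-1}/(l-1)!\,dt=(s+r)^{-l}$, and monotone convergence gives
\[
\int_0^\infty e^{-st}f(t)\,dt=d(0)\sum_{j\ge0}h_j(s+r)^{-n-j}=\frac{d(0)}{\det((s+r)I-P)}=\phi(s).
\]
At $s=0$ this equals $1$, so $f$ is a probability density with transform $\phi$.

Since the numerator of $\phi$ is a nonzero constant, the poles of $\phi$ are exactly the points $\nu_i-r$. An eigenvalue $\nu\ne\rho$ of $P$ has $|\nu|\le\rho$ and hence $\operatorname{Re}\nu<\rho$. So $\rho-r$ is the unique pole of maximal real part, and the characterization theorem shows that $\phi$ is a phase-type transform.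
\end{proof}

\begin{thebibliography}{9}

\bibitem{characterization}
C.~A. O'Cinneide, Characterization of phase-type distributions, \emph{Stochastic Models} 6 (1990) 1--57.

\bibitem{problem}
Phase-Type Distributions: Open Problems And A Few Properties, \texttt{https://github.com/NewtonAnalytics/PatientFlowModel}.

\end{thebibliography}
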